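# Certifying zero-weight 5-cliques in time $n^{2.5}$

## 1. Zero-weight cliques and Merlin–Arthur protocols

Throughout, $G$ is an undirected graph with $n$ vertices and $m$ edges. Each edge $\{u,v\}$ carries an integer weight $w(u,v)\in\{-W,\dots,W\}$, where $W\le n^{c}$ for a constant $c$, so a weight has $O(\log n)$ bits. The notation $\tilde O(\cdot)$ suppresses factors polylogarithmic in $n$. For a positive integer $s$ we write $[s]=\{1,\dots,s\}$.

**Definition (zero-weight $k$-clique).** A zero-weight $k$-clique is a set of $k$ pairwise adjacent vertices whose $\binom k2$ edges have total weight exactly $0$.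

For example, take the complete graph on $\{1,2,3,4,5\}$ with $w(1,2)=3$, $w(3,4)=-3$, and all other weights $0$. The ten weights sum to $0$, so this is one zero-weight 5-clique. Now add a vertex $6$ joined to $1,2,3,4$ by edges of weight $1$. The set $\{1,2,3,4,6\}$ is a 5-clique of weight $3-3+4=4$, and no clique contains both $5$ and $6$, so there is still exactly one zero-weight 5-clique. If we count ordered tuples $(v_1,\dots,v_5)$ instead of sets, each clique is counted $5!=120$ times.

**Definition (Merlin–Arthur protocol).** A Merlin–Arthur protocol for a claim about the input works as follows. Merlin sends a proof string, and Arthur runs a randomized verification on the input and the proof. Two properties are required.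

- Completeness: if the claim is true, some proof is accepted with probability $1$.
- Soundness: if the claim is false, every proof is rejected with probability arbitrarily close to $1$.

The running time of the protocol is the length of the proof plus the running time of Arthur.

For example, consider the claim "$G$ contains a zero-weight 5-clique". Merlin sends five vertices, and Arthur looks up ten edges and adds ten numbers. No randomness is needed and the proof is tiny. The opposite claim, "$G$ contains no zero-weight 5-clique", has no such obvious short proof, and it is the one we care about.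

We consider two kinds of claim. When we certify the count, the claim is that the number of zero-weight 5-cliques equals a stated value $N$. When we certify non-existence, the claim is that there are none. The second is the case $N=0$ of the first.

Conventions: the machine is a word RAM with $O(\log n)$-bit words, and Arthur has fair coins. "Soundness error $\le\varepsilon$" means that a false claim is accepted with probability at most $\varepsilon$, whatever the proof. Here $\varepsilon\le1$ may be any value that is at least $1/\mathrm{poly}(n)$. Arithmetic modulo a prime with $O(\log n)$ bits costs $\mathrm{polylog}(n)$. We fix an integer $L\geq 1$ with $L=O(\log n)$ and $2W<2^L$, so that each shifted weight $w(u,v)+W\in[0,2W]$ has at most $L$ binary digits.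

## 2. Quadratic improvement over exhaustive search for 5-cliques

Exhaustive search solves zero-weight 5-clique deterministically in $n^5$ time, up to lower-order factors. The paper "Improved Merlin–Arthur Protocols for Central Problems in Fine-Grained Complexity" (https://par.nsf.gov/servlets/purl/10472492) gives, as its Theorem 1.5, a Merlin–Arthur protocol that counts zero-weight 5-cliques in $\tilde O(nm)$ time. On dense graphs this can be as large as $n^3$. The paper asks whether $\tilde O(n^{2.5})$ is possible, which would be a quadratic improvement over the $n^5$ algorithm. Precisely: does either of the following exist for all $n$-node graphs?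

- (a) An $\tilde O(n^{2.5})$-time Merlin–Arthur protocol that counts the zero-weight 5-cliques.
- (b) An $\tilde O(n^{2.5})$-time Merlin–Arthur protocol that certifies that no zero-weight 5-clique exists.

Both exist.

**Theorem 1.** There is a Merlin–Arthur protocol, with perfect completeness and soundness error $\le\varepsilon$, that certifies the number $N$ of zero-weight 5-cliques in an $n$-node graph. Merlin's proof length and Arthur's running time are both $\tilde O(n^{2.5})$. Hence (a) and (b) both exist.

Sections 3 to 6 prove this. Sections 7 and 8 extend it to sparse graphs and all $k\ge3$ (Theorem 2), and Section 9 proves an unconditional lower bound (Theorem 3).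

## 3. Certifying a sum by one random evaluation

We first need a way for Arthur to trust the value of a long sum without adding it up himself. The tool is a polynomial known to Merlin by its values on a grid and to Arthur by its value at one random point. We recall four facts.

**Lagrange interpolation.** Let $p$ be a prime, $s<p$ and $a\in[s]$. Put
$$\delta^{(s)}_a(X)=\prod_{a'\in[s],\,a'\ne a}\frac{X-a'}{a-a'}\in\mathbb F_p[X].$$
It has degree $s-1$, and on $[s]$ it is the indicator of $X=a$. For example, $\delta^{(2)}_1(X)=2-X$ and $\delta^{(2)}_2(X)=X-1$. For a given $r\in\mathbb F_p$, all the values $\delta^{(s)}_a(r)$, $a\in[s]$, can be computed with $\tilde O(s)$ operations. The numerators $\prod_{a'\ne a}(r-a')$ are products of a prefix product and a suffix product of the list $r-1,\dots,r-s$. The denominators are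
$$\prod_{a'\ne a}(a-a')=(a-1)!\cdot(-1)^{s-a}(s-a)!,$$
since the factors with $a'<a$ give $(a-1)!$ and those with $a'>a$ give $(-1)^{s-a}(s-a)!$. These are nonzero modulo $p$ because $s<p$.

In several variables, suppose $d_i+1<p$ for all $i$. A table of values on the grid $\prod_{i=1}^q[d_i+1]$ is matched by exactly one polynomial of degree $\le d_i$ in each $X_i$. It exists because $\sum_x(\text{value at }x)\prod_i\delta^{(d_i+1)}_{x_i}(X_i)$ is one. It is unique because a difference of two such polynomials vanishes on the grid, and a one-variable polynomial of degree $\le d_i$ with $d_i+1$ roots is zero; apply this one variable at a time.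

**Schwartz–Zippel.** A nonzero polynomial over $\mathbb F_p$ of total degree $\le D$ vanishes at a uniformly random point of $R^q$, where $R\subseteq\mathbb F_p$ is finite, with probability at most $D/|R|$.

**Bertrand's postulate.** For every integer $B\ge1$ there is a prime $p$ with $2^B<p<2^{B+1}$.

**Primality.** The AKS test decides deterministically whether $p$ is prime, in time polynomial in $\log p$.

**Lemma 1 (certifying a sum).** Let $q$ be a constant, and let $s_i\ge1$, $d_i\ge s_i-1$ $(1\le i\le q)$ and $U\ge0$ be integers of size $\mathrm{poly}(n)$, known to Arthur. Let $B\ge1$ be the least integer with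
$$2^B\ \ge\ U+\frac1\varepsilon\sum_{i=1}^q(d_i+1),$$
so $B=O(\log n)$. Let $Z\in[0,U]$ be an integer determined by the input. Suppose that for every prime $p$ with $2^B<p<2^{B+1}$ the input determines a polynomial $P\in\mathbb F_p[X_1,\dots,X_q]$ such that $\deg_{X_i}P\le d_i$ for all $i$ and
$$\sum_{x\in[s_1]\times\dots\times[s_q]}P(x)\equiv Z\pmod p .$$
Suppose Arthur can compute $P(r)$ at any given $r\in\mathbb F_p^q$ in time $\tau$. Then the value of $Z$ can be certified by a Merlin–Arthur protocol with perfect completeness and soundness error $\le\varepsilon$, in time $\tilde O\big(\prod_i(d_i+1)+\tau\big)$.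

*Proof.* **The protocol.** Merlin sends $p$, a claimed value $Z'$, and a table $\tilde P:\prod_i[d_i+1]\to\mathbb F_p$, supposedly the values of $P$. Since $\varepsilon\le1$ we have $p>2^B\ge d_i+1$, so the table determines a unique polynomial of degree $\le d_i$ in each $X_i$, also called $\tilde P$. Arthur does the following.

1. He checks that $2^B<p<2^{B+1}$, that $p$ is prime, and that $0\le Z'\le U$; otherwise he rejects.
2. He checks $\sum_{x\in\prod[s_i]}\tilde P(x)\equiv Z'\pmod p$; otherwise he rejects. All these values are in the table, since $s_i\le d_i+1$.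
3. He picks $r_1,\dots,r_q$ independently and uniformly from $\{0,\dots,2^B-1\}\subset\mathbb F_p$, using $B$ fair coins for each, and accepts if and only if $\tilde P(r)=P(r)$.

**The time.** Step 2 adds at most $\prod_i(d_i+1)$ entries. In step 3, Arthur tabulates all $\delta^{(d_i+1)}_{x_i}(r_i)$ and forms
$$\tilde P(r)=\sum_{x}\tilde P(x)\prod_i\delta^{(d_i+1)}_{x_i}(r_i),$$
in time linear in the table up to polylogarithmic factors. Computing $P(r)$ costs $\tau$. The proof has $\prod_i(d_i+1)$ entries of $O(\log n)$ bits, plus $p$ and $Z'$.

**Completeness.** If $Z'=Z$, Merlin picks a prime in the range, which exists by Bertrand's postulate, and sends the true values. Every check passes with probability $1$.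

**Soundness.** Suppose $Z'\ne Z$ and steps 1 and 2 pass. Then $Z'$ and $Z$ are distinct integers in $[0,U]$ and $p>U$, so $Z'\not\equiv Z\pmod p$. Hence $\tilde P$ and $P$ have different sums over $\prod[s_i]$, and $\tilde P-P\ne0$. Its total degree is at most $\sum_id_i\le\varepsilon2^B$. By Schwartz–Zippel with $R=\{0,\dots,2^B-1\}$, step 3 accepts with probability at most $\varepsilon$. $\square$

A toy run: $q=1$, $s=2$, $P(X)=X^2$, $d=2$, so $Z=1+4=5$. The honest table is $(1,4,9)$. A Merlin who claims $6$ may send $(1,5,9)$, which passes step 2. His polynomial differs from $P$ by $-(X-1)(X-3)$, so Arthur is fooled only if $r\in\{1,3\}$.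

The lemma sets up a trade. Write a long sum as an outer sum over $x$ of inner sums $P(x)$. The outer range contributes to the length of Merlin's table, and the inner sum is the work that Arthur does once, at one point $r$. The degrees $d_i$ must not be much larger than the ranges $s_i$.

## 4. Unweighted cliques: four vertices split evenly, five do not

Take $W=0$, so that a zero-weight clique is just a clique. Let $c(x,y)\in\{0,1\}$ be the adjacency indicator, with $c(x,x)=0$, and let $V=[n]$.

For $k=4$ the number of 4-cliques times $24$ is
$$Z=\sum_{x_1,x_2}\ \Big[\sum_{x_3,x_4}\prod_{i<j}c(x_i,x_j)\Big].$$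
Give $x_1,x_2$ to Merlin and $x_3,x_4$ to Arthur. Interpolate: let $c_{12}(X_1,X_2)=\sum_{x,x'}\delta^{(n)}_x(X_1)\delta^{(n)}_{x'}(X_2)c(x,x')$ and, for $i\in\{1,2\}$, $j\in\{3,4\}$, let $c_{ij}[x_j](X_i)=\sum_x\delta^{(n)}_x(X_i)c(x,x_j)$. Put
$$P(X_1,X_2)=\sum_{x_3,x_4}c_{12}(X_1,X_2)\Big(\prod_{i\in\{1,2\},\,j\in\{3,4\}}c_{ij}[x_j](X_i)\Big)c(x_3,x_4).$$
On $[n]^2$ this is the bracket. The variable $X_1$ occurs in three factors (the pairs $12,13,14$), each of degree $\le n-1$, so $\deg_{X_1}P\le3(n-1)$, and likewise for $X_2$. The table has at most $9n^2$ entries. At a point $(r_1,r_2)$ Arthur computes $c_{12}(r_1,r_2)$ in $O(n^2)$ operations and the four lists $c_{ij}[x_j](r_i)$ in $O(n^2)$, and then adds $n^2$ products. Lemma 1 with $U=n^4$ gives $\tilde O(n^2)$, the square root of exhaustive search.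

Now try $k=5$ in the same way, giving $h$ of the five vertices to Merlin. His table has about $n^h$ entries, and Arthur's inner sum has $n^{5-h}$ terms. For $h=2$ the inner sum has $n^3$ terms; for $h=3$ the table has about $n^3$ entries. This is exactly where the approach stops: we want $h=5/2$, and $h$ counts whole vertices.

Nothing in Lemma 1, however, asks an outer variable to run over all vertices. If we write the index of one vertex as a pair $(a,b)$ of half-length indices, each with about $\sqrt n$ values, then Merlin can take $a$ and Arthur can take $b$. For example, let $n=4$ and label vertex $2(a-1)+b$ by $(a,b)\in[2]^2$. For fixed $b=1$ the pair runs over vertices $1$ and $3$, and the adjacency of that vertex to a fixed vertex $v$ becomes the polynomial $(2-Y)\,c(1,v)+(Y-1)\,c(3,v)$, of degree only $1$. The degree has dropped from $n-1$ to $\sqrt n-1$, at the price of one polynomial for each $b$. Outer and inner sums for $k=5$ both have about $n^2\cdot\sqrt n$ terms.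

Before carrying this out we must deal with the weights, which Section 4 has avoided.

## 5. Testing a zero sum through binary carries

With weights, the product of adjacency indicators must be multiplied by the condition "the ten weights sum to $0$", and this condition has to become a polynomial of low degree. The direct attempt is to interpolate the weights themselves, form the polynomial for the total weight $t\in[-10W,10W]$, and plug it into the polynomial
$$\prod_{0<|j|\le10W}\frac{t-j}{-j},$$
which is $1$ at $t=0$ and $0$ at the other integers in the range. This test has degree $20W$. The total weight has degree up to $n-1$ in $X_1$, so the degree bound for $P$ in $X_1$ becomes of order $Wn$ instead of $n$. With three outer variables Merlin's table bound grows by a factor of order $W^3$. Since $W$ may be a power of $n$, this is not acceptable.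

The way out is to interpolate the bits of the weights. A Boolean function of $O(\log n)$ bits agrees with a polynomial of degree at most $1$ in each bit, so each bit enters the degree count only once. A general such polynomial has as many terms as there are bit patterns, which would be too slow for Arthur. Addition, though, can be followed column by column with a small carry.

Let $K\ge1$ be a constant. For $y=(y_e^\ell)_{1\le e\le K,\,0\le\ell\le L}\in\{0,1\}^{K(L+1)}$ let $F(y)=1$ if $y_e^0=1$ for all $e$ and
$$\sum_{e=1}^K\sum_{\ell=1}^L2^{\ell-1}y_e^\ell=KW;$$
otherwise $F(y)=0$. Read $y_e^0$ as "pair $e$ is an edge" and $y_e^1,\dots,y_e^L$ as the binary digits, lowest first, of the shifted weight of pair $e$. If the $K$ shifted weights are $w_e+W$, their sum is $KW$ exactly when $\sum_ew_e=0$.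

**Lemma 2.** Over every field $\mathbb F_p$ there is a polynomial $\hat F$ of degree $\le1$ in each variable that agrees with $F$ on Boolean inputs. It can be evaluated at any point of $\mathbb F_p^{K(L+1)}$ with $O_K(L)$ field operations.

*Proof.* **Step 1: a polynomial that counts ones in a column.** Let
$$H_h(z_1,\dots,z_K)=\sum_{|A|=h}\ \prod_{e\in A}z_e\prod_{e\notin A}(1-z_e)\quad(0\le h\le K),\qquad H_h=0\ \text{ if }h\notin[0,K].$$
Each $H_h$ has degree $\le1$ in each variable. On Boolean inputs only the term with $A=\{e:z_e=1\}$ can be nonzero, so $H_h$ is the indicator of $\sum_ez_e=h$.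

**Step 2: one matrix per column, to record how carries move.** Let $\tau_\ell$ $(1\le\ell\le L)$ be the $\ell$-th lowest binary digit of $KW$, and let $c^*=\lfloor KW/2^L\rfloor$, so that $KW=\sum_{\ell=1}^L2^{\ell-1}\tau_\ell+2^Lc^*$. For $c,c'\in\{0,\dots,K-1\}$ let
$$M_\ell[c,c']=H_{\tau_\ell+2c'-c}(y_1^\ell,\dots,y_K^\ell).$$
On Boolean inputs this is $1$ if and only if $\sum_ey_e^\ell+c=\tau_\ell+2c'$. That is, column $\ell$ with incoming carry $c$ yields digit $\tau_\ell$ and outgoing carry $c'$.

**Step 3: carries stay in range.** If the incoming carry is at most $K-1$, then column sum plus carry is at most $K+(K-1)=2(K-1)+1$, so the outgoing carry is at most $K-1$. The addition starts with carry $0$. Moreover $c^*\le K-1$, because $W<2^L$ gives $KW/2^L<K$.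

**Step 4: define $\hat F$ and check its values.** Put
$$\hat F(y)=\Big(\prod_{e}y_e^0\Big)\cdot(M_1M_2\cdots M_L)[0,c^*].$$
On Boolean inputs the matrix entry is the number of carry sequences $0=c_0,c_1,\dots,c_L=c^*$ in $\{0,\dots,K-1\}$ with $\sum_ey_e^\ell+c_{\ell-1}=\tau_\ell+2c_\ell$ for every $\ell$. There is at most one, since $c_{\ell-1}$ and the column determine $c_\ell$. If there is one, then
$$\sum_\ell2^{\ell-1}\sum_ey_e^\ell=\sum_\ell2^{\ell-1}(\tau_\ell+2c_\ell-c_{\ell-1})=\sum_\ell2^{\ell-1}\tau_\ell+2^Lc_L-c_0=KW,$$
because the carry terms telescope. Conversely, suppose the total is $KW$. Ordinary column addition produces digits $\sigma_\ell\in\{0,1\}$ and carries $c_\ell\le K-1$ with $\sum_ey_e^\ell+c_{\ell-1}=\sigma_\ell+2c_\ell$, and the same telescoping gives $KW=\sum_\ell2^{\ell-1}\sigma_\ell+2^Lc_L$. The first sum lies in $[0,2^L-1]$, so by uniqueness of division by $2^L$ and of binary digits, $\sigma_\ell=\tau_\ell$ and $c_L=c^*$. So a sequence exists. Hence $\hat F=F$ on Boolean inputs.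

**Step 5: degree and cost.** Each entry of the matrix product is a sum of products of one entry from each $M_\ell$. Different $\ell$ use disjoint variables, none of them a $y_e^0$, so $\hat F$ has degree $\le1$ in each variable. To evaluate, multiply the row vector with a single $1$ in position $0$ by $M_1,\dots,M_L$ in turn. These are $K\times K$ matrices whose entries each cost $O_K(1)$ operations. $\square$

A check by hand: take $K=2$, $W=1$, $L=2$. Then $KW=2$, so $\tau_1=0$, $\tau_2=1$, $c^*=0$. Writing $y^\ell=(y_1^\ell,y_2^\ell)$, we have $M_1[0,0]=H_0(y^1)$, $M_1[0,1]=H_2(y^1)$, $M_2[0,0]=H_1(y^2)$, $M_2[1,0]=H_0(y^2)$, so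
$$(M_1M_2)[0,0]=H_0(y^1)H_1(y^2)+H_2(y^1)H_0(y^2).$$
The shifted weights are in $\{0,1,2\}$ and must sum to $2$. The first term catches $(0,2)$ and $(2,0)$ (no low bit, one high bit). The second catches $(1,1)$ (two low bits, no high bit).

## 6. Splitting the index of the third vertex: proof of Theorem 1

For $n<5$ the count is $0$ and Arthur needs no help. Let $V=[n]$ with $n\ge5$, and $s=\lceil\sqrt n\rceil\le n$.

**Step 1: split the index of one vertex.** For $(a,b)\in[s]^2$ let $\nu(a,b)=(a-1)s+b$ if this is $\le n$, and $\nu(a,b)=\bot$, a dummy, otherwise. Since $s^2\ge n$, each vertex equals $\nu(a,b)$ for exactly one pair. For $n=5$ we have $s=3$, $\nu(2,2)=5$, and $\nu(2,3)=\bot$.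

**Step 2: write the count as a sum of values of $F$.** For $u,v\in V\cup\{\bot\}$ let $c^0(u,v)=1$ if $\{u,v\}$ is an edge and $0$ otherwise; in particular it is $0$ if $u=v$ or $\bot\in\{u,v\}$. For $1\le\ell\le L$ let $c^\ell(u,v)$ be the $\ell$-th lowest bit of $w(u,v)+W$ if $\{u,v\}$ is an edge, and $0$ otherwise. Write $c=(c^0,\dots,c^L)$. Use Lemma 2 with $K=10$, the index $e$ ranging over the pairs $ij$ with $1\le i<j\le5$. Then $F\big((c(v_i,v_j))_{i<j}\big)=1$ if and only if all ten pairs are edges, so that the $v_i$ are distinct vertices and none is a dummy, and the total weight is $0$. Counting ordered tuples,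
$$Z:=\sum_{x_1,x_2\in[n]}\ \sum_{a\in[s]}\Big[\sum_{b\in[s]}\ \sum_{x_4,x_5\in[n]}F\big((c(v_i,v_j))_{i<j}\big)\Big]=120\,N_{\rm true},\tag{1}$$
where $v_3=\nu(a,b)$, $v_i=x_i$ for $i\ne3$, and $N_{\rm true}$ is the number of zero-weight 5-cliques. The outer sum has $n^2s$ terms, and so does the bracket. As a number of 5-tuples of vertices, $Z\le n^5$.

**Step 3: turn the bracket into a polynomial in the outer indices.** Let $p$ be a prime larger than $n$. For every level $0\le\ell\le L$ (superscript suppressed) and all $b\in[s]$, $x_4,x_5\in[n]$ define over $\mathbb F_p$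
$$\begin{aligned}
c_{12}(X_1,X_2)&=\sum_{x,x'\in[n]}\delta^{(n)}_x(X_1)\,\delta^{(n)}_{x'}(X_2)\,c(x,x'),\\
c_{i3}[b](X_i,Y)&=\sum_{x\in[n],\,a\in[s]}\delta^{(n)}_x(X_i)\,\delta^{(s)}_a(Y)\,c(x,\nu(a,b))&&(i=1,2),\\
c_{ij}[x_j](X_i)&=\sum_{x\in[n]}\delta^{(n)}_x(X_i)\,c(x,x_j)&&(i=1,2;\ j=4,5),\\
c_{3j}[b,x_j](Y)&=\sum_{a\in[s]}\delta^{(s)}_a(Y)\,c(\nu(a,b),x_j)&&(j=4,5),\\
c_{45}[x_4,x_5]&=c(x_4,x_5),
\end{aligned}$$
and
$$P(X_1,X_2,Y)=\sum_{b\in[s]}\ \sum_{x_4,x_5\in[n]}\hat F\Big(\big(c^\ell_{ij}[b,x_4,x_5](X_1,X_2,Y)\big)_{i<j,\ 0\le\ell\le L}\Big),\tag{2}$$
where each $c_{ij}$ uses only those of its arguments that occur in its definition.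

**Step 4: the values of $P$ are the brackets.** At $(x_1,x_2,a)\in[n]^2\times[s]$ the $\delta$'s are indicators, so $c^\ell_{ij}$ takes the value $c^\ell(v_i,v_j)\in\{0,1\}$. There $\hat F=F$, and $P(x_1,x_2,a)$ is the bracket in (1) modulo $p$. Hence $\sum_{[n]^2\times[s]}P\equiv Z\pmod p$.

**Step 5: the degrees are small.** $X_1$ occurs only in the $4(L+1)$ arguments of $\hat F$ that belong to the pairs $12,13,14,15$, each of degree $\le n-1$ in $X_1$. In a monomial of $\hat F$ each argument occurs at most once, so
$$\deg_{X_1}P\le d_X:=4(L+1)(n-1).$$
Likewise $\deg_{X_2}P\le d_X$, from the pairs $12,23,24,25$, and $\deg_YP\le d_Y:=4(L+1)(s-1)$, from the pairs $13,23,34,35$. Clearly $d_X\ge n-1$ and $d_Y\ge s-1$.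

**Step 6: Arthur can evaluate $P$ at one point.** Let $(r_1,r_2,\rho)\in\mathbb F_p^3$ be given. After tabulating the $\delta^{(n)}_x(r_1)$, $\delta^{(n)}_x(r_2)$ and $\delta^{(s)}_a(\rho)$ in time $\tilde O(n)$, Arthur tabulates for each of the $L+1$ levels:

- $c_{12}(r_1,r_2)$, in $O(n^2)$ operations;
- $c_{i3}[b](r_i,\rho)$ for all $b$, in $s\cdot ns=O(n^2)$ operations;
- $c_{ij}[x_j](r_i)$ for all $x_j$, in $O(n^2)$ operations;
- $c_{3j}[b,x_j](\rho)$ for all $b,x_j$, in $s\cdot n\cdot s=O(n^2)$ operations;
- $c_{45}[x_4,x_5]$, by $O(n^2)$ lookups.

Then he adds the $sn^2=O(n^{2.5})$ values of $\hat F$ in (2), each costing $O(L)$ operations by Lemma 2. The total is $\tilde O(n^{2.5})$.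

**Step 7: assemble the protocol.** Apply Lemma 1 with $q=3$, ranges $n,n,s$, degrees $d_X,d_X,d_Y$, and $U=n^5$. Its prime satisfies $p>2^B\ge d_X+1\geq n$, so Step 3 applies. Concretely, Merlin sends $p$, $N$, and the values of $P$ on $[d_X+1]^2\times[d_Y+1]$. Arthur sets $Z'=120N$, checks the prime and $0\le120N\le n^5$, checks that the table sums over $[n]^2\times[s]$ to $120N$ modulo $p$, and compares the table's polynomial with $P$ at a random point. If $N\ne N_{\rm true}$ then $Z'\ne Z$, so Lemma 1 gives acceptance probability at most $\varepsilon$. If $N=N_{\rm true}$, the honest proof is accepted with probability $1$. The table has at most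
$$(4(L+1)n)^2\cdot4(L+1)s=64(L+1)^3n^2s=\tilde O(n^{2.5})$$
entries, and by Step 6 the evaluation time is $\tau=\tilde O(n^{2.5})$. This is (a); taking $N=0$ gives (b). $\square$

## 7. Blocks of roles in a sparse graph

We now want bounds in terms of $m$ and for all $k$. The new ingredient is to index tuples of adjacent vertices, such as edges or triangles, instead of single vertices. Each list of tuples may be split between Merlin and Arthur as the vertex was in Section 6.

For $k\ge3$, isolated vertices lie in no $k$-clique and are discarded after an $O(n+m)$ scan. If $m=0$ the count is $0$. So in this section and the next we assume $m\ge1$, and $n\le2m$ for the number $n$ of remaining vertices. The words $\tilde O$, "polynomial size" and $L=O(\log n)$ keep referring to the original number of vertices. Arthur sorts the edges once in $\tilde O(m)$ time, so that a weight is looked up in polylogarithmic time.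

**Definition (roles and blocks).** The positions $1,\dots,k$ of an ordered clique $(v_1,\dots,v_k)$ are called roles. A partition of the roles into blocks $B_1,\dots,B_q$ comes with, for each block $\beta$, a list $\mathcal T_\beta$ of distinct tuples $(v_i)_{i\in B_\beta}$ of vertices, and integers $s_\beta,t_\beta\ge1$ with $s_\beta t_\beta\ge|\mathcal T_\beta|$. The list is indexed by $(a,b)\in[s_\beta]\times[t_\beta]$; Merlin's polynomial interpolates over $a$, and Arthur sums over $b$.

For example, let $G$ be a triangle on $\{1,2,3\}$ and $k=3$. Take the block $\{1,2\}$ with the list $(1,2),(2,1),(1,3),(3,1),(2,3),(3,2)$ of all ordered adjacent pairs, and the block $\{3\}$ with list $1,2,3$. Each pair extends to an ordered triangle by exactly one vertex, so $6=3!\cdot1$ elements of the product of lists are cliques. The first list can be indexed with $(s,t)=(6,1)$, $(1,6)$ or $(3,2)$, for instance.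

**Lemma 3 (Block Lemma).** Let $K=\binom k2$. For $1\le i<j\le k$ let $E_{ij}\subseteq\{(u,v):\{u,v\}\in E(G)\}$ be explicitly given. Partition the roles into blocks $B_1,\dots,B_q$ with lists $\mathcal T_\beta$ that Arthur has, and let $s_\beta t_\beta\ge|\mathcal T_\beta|$ with $s_\beta,t_\beta\ge1$ of polynomial size. Put $N_\beta=s_\beta t_\beta$, $S=\prod_\beta s_\beta$, $T=\prod_\beta t_\beta$. Let $Z$ be the number of elements of $\prod_\beta\mathcal T_\beta$ such that $(v_i,v_j)\in E_{ij}$ for all $i<j$ and the total weight of the $K$ pairs is $0$. Then $Z$ can be certified, with perfect completeness and soundness error $\le\varepsilon$, in Merlin–Arthur time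
$$\tilde O\Big(S+T+m+\sum_\beta N_\beta+\sum_{\beta<\gamma}\min\{t_\beta(m+N_\gamma),\ t_\gamma(m+N_\beta)\}\Big).\tag{3}$$

*Proof.* **Step 1: the polynomial.** Index $\mathcal T_\beta$ injectively by pairs $(a,b)\in[s_\beta]\times[t_\beta]$, and write $(v_i(a,b))_{i\in B_\beta}$ for the tuple at $(a,b)$; for unused indices set $v_i(a,b)=\bot$. Let $c^0_{ij}(u,v)=1$ if $(u,v)\in E_{ij}$ and $0$ otherwise. For $1\le\ell\le L$ let $c^\ell_{ij}(u,v)$ be the $\ell$-th lowest bit of $w(u,v)+W$ if $(u,v)\in E_{ij}$ and $0$ otherwise. Values involving $\bot$ are $0$. For $b=(b_\beta)_\beta\in\prod_\beta[t_\beta]$ and $i<j$ with $i\in B_\beta$, $j\in B_\gamma$, let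
$$c^\ell_{ij}[b](X)=\begin{cases}\displaystyle\sum_{a\in[s_\beta],\,a'\in[s_\gamma]}\delta^{(s_\beta)}_a(X_\beta)\,\delta^{(s_\gamma)}_{a'}(X_\gamma)\,c^\ell_{ij}\big(v_i(a,b_\beta),v_j(a',b_\gamma)\big),&\beta\ne\gamma,\\[2mm]\displaystyle\sum_{a\in[s_\beta]}\delta^{(s_\beta)}_a(X_\beta)\,c^\ell_{ij}\big(v_i(a,b_\beta),v_j(a,b_\beta)\big),&\beta=\gamma,\end{cases}$$
and
$$P(X_1,\dots,X_q)=\sum_b\hat F\Big(\big(c^\ell_{ij}[b](X)\big)_{i<j,\ 0\le\ell\le L}\Big).$$

**Step 2: its values sum to $Z$.** At $x\in\prod_\beta[s_\beta]$ the $\delta$'s are indicators, so the arguments of $\hat F$ are the bits $c^\ell_{ij}(v_i(x_\beta,b_\beta),v_j(x_\gamma,b_\gamma))$, and $\hat F=F$ there. As $(x,b)$ varies, the indices $(x_\beta,b_\beta)_\beta$ run over every element of $\prod_\beta\mathcal T_\beta$ exactly once, and over combinations in which some index is unused. In the latter case some $v_i=\bot$, and since $k\ge2$ the role $i$ lies in some pair whose bit $c^0$ is $0$, so $F=0$. In the former case $F=1$ exactly when the element is counted by $Z$. Hence $\sum_xP(x)\equiv Z\pmod p$.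

**Step 3: its degrees.** $X_\beta$ occurs in at most $K(L+1)$ arguments of $\hat F$, with degree $\le s_\beta-1$ in each, in both cases of the definition. Since $\hat F$ has degree $\le1$ in each argument, $\deg_{X_\beta}P\le d_\beta:=K(L+1)(s_\beta-1)$.

**Step 4: apply Lemma 1.** Take the ranges $s_\beta$, the degrees $d_\beta$, and $U=n^k$; indeed $Z\le n^k$, since $Z$ counts distinct $k$-tuples of vertices. The table has $\prod_\beta(d_\beta+1)\le(K(L+1))^qS=\tilde O(S)$ entries, because $q\le k$ is constant. It remains to bound the time to compute $P(r)$ for $r\in\mathbb F_p^q$.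

**Step 5: evaluate $P(r)$, given the arguments of $\hat F$.** The value $c^\ell_{ij}[b](r)$ depends only on $b_\beta,b_\gamma$. If all these values are tabulated, the sum over the $T$ choices of $b$ costs $O(TL)$ operations by Lemma 2. The values $\delta^{(s_\beta)}_a(r_\beta)$ cost $\tilde O(s_\beta)\le\tilde O(N_\beta)$. For a pair inside a block, each $b_\beta$ needs a sum over $s_\beta$ terms, in total $\tilde O(s_\beta t_\beta)=\tilde O(N_\beta)$, lookups included.

**Step 6: pairs between different blocks.** Summing over $a,a'$ directly would cost $s_\beta s_\gamma$ for each $(b_\beta,b_\gamma)$; we use sparsity of $G$ instead. For $i\in B_\beta$ and $b\in[t_\beta]$ let $u_{i,b}\in\mathbb F_p^V$ be the vector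
$$u_{i,b}(v)=\sum_{a:\ v_i(a,b)=v}\delta^{(s_\beta)}_a(r_\beta).$$
It has at most $s_\beta$ nonzero entries, and building all of them, for all $b\in[t_\beta]$, in sparse form costs $\tilde O(s_\beta t_\beta)=\tilde O(N_\beta)$. Collecting equal vertices in the definition gives, for $i\in B_\beta$, $j\in B_\gamma$, $\beta\ne\gamma$,
$$c^\ell_{ij}[b](r)=u_{i,b_\beta}^{\top}\,C\,u_{j,b_\gamma},\qquad C=\big(c^\ell_{ij}(u,v)\big)_{u,v\in V},$$
and $C$ has at most $2m$ nonzero entries. For each of the $t_\beta$ values of $b_\beta$, Arthur computes the vector $u_{i,b_\beta}^\top C$ in $O(n+m)=O(m)$ operations, after building $u_{i,b_\beta}$, and then its inner products with all $u_{j,b_\gamma}$ in $O(s_\gamma t_\gamma)=O(N_\gamma)$ operations. Over all $b_\beta$ this is $O(t_\beta(m+N_\gamma))$. Starting instead from $Cu_{j,b_\gamma}$ gives $O(t_\gamma(m+N_\beta))$, and Arthur uses the cheaper order. There are $O(1)$ pairs of roles and $L+1$ levels. Adding up Steps 4, 5 and 6 gives (3). $\square$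

## 8. Clique counting in $\tilde O(m^{k/4})$ and the case $k=5$

**Theorem 2.** For every fixed $k\ge3$, zero-weight $k$-cliques can be counted by a Merlin–Arthur protocol (perfect completeness, error $\le\varepsilon$) in time, apart from the $O(n+m)$ input scan:

- $\tilde O(m)$ for $k=3$ (already known);
- $\tilde O(m^{k/4})$ for $k=4$ and every $k\ge6$;
- $\tilde O(\min\{m\sqrt n,\ m^{4/3}\})$ for $k=5$.

Consequently, for every $k\ge4$ the time is $\tilde O(n^{k/2})$, a quadratic improvement over exhaustive search.

*Proof.* Unless stated otherwise, $E_{ij}$ is the set of all ordered adjacent pairs, and the lists contain all tuples of the stated kind, so that $Z=k!\,N$ and Merlin's claim $N$ is checked as $Z'=k!\,N$. Let $M=2m$.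

**Edge blocks and their costs.** An edge block has two roles and the list of all $M$ ordered adjacent pairs. It is called outer if $(s,t)=(M,1)$ and inner if $(s,t)=(1,M)$. A split edge block has a prescribed integer $s\in[1,M]$ and $t=\lceil M/s\rceil$; then $N_\beta=st\le s(M/s+1)=M+s\le2M$. So every edge block has $N_\beta=O(m)$. In the triangle graph of Section 7, $M=6$, and $s=\lceil\sqrt6\,\rceil=3$ gives $t=2$.

Three costs in (3) recur. A pair of blocks one of which has $t=1$ contributes at most $O(m+N_\gamma)$, where $\gamma$ is the other block. A pair of inner edge blocks contributes $M(m+M)=O(m^2)$. A pair of a split edge block with parameter $t$ and an inner edge block contributes at most $t(m+M)=O(tm)$. In each case below we choose blocks so that $S$ and $T$ are balanced, and then check that these contributions are no larger.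

**The case $k=3$.** Use one outer edge block $\{1,2\}$, and the vertex block $\{3\}$ with list $V$ and $(s,t)=(1,n)$. Then $S=M$, $T=n\le2m$, and the pair costs $O(m+n)=O(m)$. The total is $\tilde O(m)$.

**The case $k=4j$.** Use $j$ outer and $j$ inner edge blocks. Then $S=T=M^j$. Pairs with an outer block cost $O(m)$. Inner–inner pairs occur only for $j\ge2$ and cost $O(m^2)\le O(m^j)$. The total is $\tilde O(m^j)=\tilde O(m^{k/4})$.

**The case $k=4j+2$, $j\ge1$.** Use $j$ outer, $j$ inner, and one split edge block with $s=\lceil\sqrt M\,\rceil$, so $t\le\lceil\sqrt M\,\rceil$. The roles number $2(2j+1)=4j+2$. Then $S,T=O(m^{j+1/2})=O(m^{k/4})$. Split–inner pairs cost $O(\sqrt m\cdot m)=O(m^{3/2})\le O(m^{k/4})$. Inner–inner pairs occur only if $j\ge2$ and cost $O(m^2)\le O(m^{5/2})\le O(m^{k/4})$.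

**Listing triangles, for odd $k\ge7$.** Edges alone cannot fill an odd number of roles, so we use one block of ordered triangles. Orient each edge towards its endpoint that is larger under the order (degree, label). If $u$ has $d$ out-neighbors, then $\deg(u)\ge d$, and each of these $d$ neighbors has degree at least $\deg(u)\ge d$. The degrees sum to $2m$, so $d^2\le2m$. Every triangle has a vertex, the smallest in the order, from which its two edges point out. So testing all pairs of out-neighbors of each $u$ finds all triangles. The number of tests is at most
$$\sum_ud^+(u)^2\le\sqrt{2m}\sum_ud^+(u)=\sqrt{2m}\cdot m,$$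
where $d^+(u)$ is the number of out-neighbors. Hence Arthur lists all ordered triangles in $\tilde O(m^{3/2})$ time, and there are $O(m^{3/2})$ of them. The triangle block has three roles, this list $\mathcal T$, $s=\max(1,|\mathcal T|)=O(m^{3/2})$ and $t=1$. It contributes $N_\beta=O(m^{3/2})$, and its pairs with edge blocks cost $O(m)$, since it has $t=1$. As $k\ge7$, all this is within $O(m^{k/4})$, including the listing.

**The case $k=4j+3$, $j\ge1$.** Add to the triangle block $j-1$ outer, $j$ inner, and one split edge block with $s=\lceil M^{1/4}\rceil$, so $t=O(M^{3/4})$. The roles number $3+2\cdot2j=4j+3$. Then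
$$S=O(m^{3/2+(j-1)+1/4})=O(m^{j+3/4})=O(m^{k/4}),\qquad T=O(m^{j+3/4})=O(m^{k/4}).$$
Split–inner pairs cost $O(m^{7/4})\le O(m^{k/4})$. Inner–inner pairs occur only if $j\ge2$, hence $k\ge11$, and cost $O(m^2)\le O(m^{11/4})$.

**The case $k=4j+1$, $j\ge2$.** Add to the triangle block $j-2$ outer, $j$ inner, and one split edge block with $s=\lceil M^{3/4}\rceil$, so $t=O(M^{1/4})$; here $s\le M$ because $M$ is an integer with $M\ge M^{3/4}$. The roles number $3+2(2j-1)=4j+1$. Then
$$S=O(m^{3/2+(j-2)+3/4})=O(m^{j+1/4})=O(m^{k/4}),\qquad T=O(m^{j+1/4})=O(m^{k/4}).$$
Split–inner pairs cost $O(m^{5/4})$, and inner–inner pairs cost $O(m^2)\le O(m^{9/4})\le O(m^{k/4})$.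

This recipe is not available for $k=5$, that is $j=1$: it would ask for $j-2=-1$ outer blocks, and already the triangle block alone can have $s$ of order $m^{3/2}>m^{5/4}$. We treat $k=5$ separately and prove two bounds. Arthur and Merlin use whichever is smaller for the given graph.

**The case $k=5$, bound $m\sqrt n$.** Use the blocks $\{1,2\}$ (outer edge), $\{3\}$ (list $V$, $s=t=\lceil\sqrt n\,\rceil$), and $\{4,5\}$ (inner edge). Then $S=T=M\lceil\sqrt n\,\rceil$. The pair $\{3\},\{4,5\}$ costs at most $t_{\{3\}}(m+M)=O(m\sqrt n)$. The other two pairs involve the outer block, which has $t=1$, and cost $O(m)$, using $N_{\{3\}}=O(n)=O(m)$.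

**The case $k=5$, bound $m^{4/3}$.** The previous bound is expensive because role $3$ ranges over all vertices. We let it range over high-degree vertices only, and treat cliques without such vertices through a short list of triangles. Let $H$ be the set of vertices of degree $\ge m^{1/3}$. The degrees sum to $2m$, so $|H|\le2m^{2/3}$. Merlin certifies two counts $Z_1,Z_2$ as follows, and Arthur checks $N=Z_1/24+Z_2/120$.

(i) Cliques meeting $H$. If $H=\emptyset$ the count is $0$ and nothing is needed. Otherwise use the blocks of the previous case, but give block $\{3\}$ the list $H$ and $s=t=\lceil\sqrt{|H|}\,\rceil$. We force role $3$ to be the smallest-labeled vertex of the clique in $H$. Call a pair $(u,v)$ admissible if $\{u,v\}\in E(G)$, $u\in H$, and $v\notin H$ or $v>u$. Let $E_{34}$ and $E_{35}$ be the set of admissible pairs, let $E_{13}$ and $E_{23}$ be the set of pairs $(v,u)$ with $(u,v)$ admissible, and let the other $E_{ij}$ be full. In a counted tuple, $v_3\in H$, and every other vertex of the clique that lies in $H$ has a larger label. So each zero-weight clique meeting $H$ determines its role-$3$ vertex, the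 other four vertices may be placed in any order, and it is counted exactly $4!=24$ times. Cliques avoiding $H$ are not counted. As before, the cost is $\tilde O(m\sqrt{|H|})=\tilde O(m\cdot m^{1/3})=\tilde O(m^{4/3})$.

(ii) Cliques avoiding $H$. Let every $E_{ij}$ be the set of ordered adjacent pairs of $G$ that avoid $H$. In $G-H$ every vertex has degree $<m^{1/3}$. Extending each ordered edge of $G-H$ by a neighbor, in $G-H$, of its first endpoint, and testing the third pair, lists all ordered triangles of $G-H$ in $\tilde O(m\cdot m^{1/3})$ time, and there are $O(m^{4/3})$ of them. Use the triangle block $\{1,2,3\}$ with this list $\mathcal T$, $s=\max(1,|\mathcal T|)$, $t=1$, and the edge block $\{4,5\}$ with the ordered edges of $G-H$ and $(s,t)=(1,M)$. Then $S=O(m^{4/3})$, $T=O(m)$, $\sum_\beta N_\beta=O(m^{4/3})$, and the pair costs $O(m+M)=O(m)$. Here $Z_2$ is $120$ times the number of zero-weight 5-cliques avoiding $H$.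

If the claim $N$ is true, Merlin sends the true $Z_1,Z_2$ with honest proofs, and all checks pass. If $N$ is wrong and the check $N=Z_1/24+Z_2/120$ passes, then the claimed $Z_1$ or the claimed $Z_2$ is wrong, and the corresponding protocol rejects with probability $\ge1-\varepsilon$. The total time is $\tilde O(m^{4/3})$.

**The consequence in terms of $n$.** Since $m\le n^2/2$, we have $m^{k/4}\le n^{k/2}$ and $m\sqrt n\le n^{5/2}$. The input scan costs $O(n^2)\le O(n^{k/2})$ for $k\ge4$. $\square$

## 9. How many weights Arthur must read

The upper bounds cannot drop below the number of weights that Arthur needs to see. The next theorem makes this precise and holds however long the proof is.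

The mechanism is visible in a single triangle $a,b,c$ with $w(a,b)=1$ and the other weights $0$. It has no zero-weight triangle. If Arthur, on the accepted proof, does not look at $w(a,b)$, then he cannot notice when that weight is changed to $0$ and the claim becomes false. To defeat randomized reading, we plant many edges any one of which could be the changed one.

**Theorem 3.** Let $k\ge3$ be fixed and $\varepsilon<1$. In any Merlin–Arthur protocol with perfect completeness and soundness error $\varepsilon$ that certifies non-existence of a zero-weight $k$-clique (or certifies the count), Arthur must in the worst case read $\Omega((1-\varepsilon)n^2)$ edge weights, regardless of the proof length. On graphs with $\Theta(m)$ edges he must read $\Omega((1-\varepsilon)m)$ weights.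

*Proof.* **Step 1: an input with a true claim.** Take disjoint sets $A,B$ of vertices with $|A|=|B|=q\ge1$ and $k-2$ further vertices $c_1,\dots,c_{k-2}$. All pairs among these vertices are edges except those inside $A$ and those inside $B$; any remaining vertices are isolated. Edges between $A$ and $B$ have weight $1$, and all other edges have weight $0$. A clique has at most one vertex in $A$, at most one in $B$, and at most $k-2$ among the $c_i$. So a $k$-clique consists of all the $c_i$, one vertex of $A$ and one of $B$, and its weight is $1$. There is no zero-weight $k$-clique. By perfect completeness some proof $\pi$ is accepted with probability $1$ (for counting, with the claim $N=0$).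

**Step 2: a pair that is rarely read.** Suppose Arthur, on this input and $\pi$, reads at most $Q$ weights for every outcome of his coins. Then the probabilities that he reads $w(a,b)$, summed over all $(a,b)\in A\times B$, add up to at most $Q$. So some pair $(a,b)$ has its weight read with probability at most $Q/q^2$.

**Step 3: change that weight.** Set $w(a,b)=0$ and keep everything else. Now $\{a,b,c_1,\dots,c_{k-2}\}$ is a zero-weight $k$-clique, so the claim is false. With the same proof $\pi$ and the same coins, Arthur behaves as before unless he reads $w(a,b)$. So he accepts with probability at least $1-Q/q^2$. Soundness forces $1-Q/q^2\le\varepsilon$, that is,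
$$Q\ge(1-\varepsilon)q^2.\tag{4}$$

**Step 4: choose $q$.** The construction needs $2q+k-2\le n$. Let $n\ge k$ and $q_0=\lfloor(n-k+2)/2\rfloor\ge1$. We have $(n-k+2)/2\ge n/k$, with equality at $n=k$ and since the left side grows at least as fast in $n$; also $\lfloor x\rfloor\ge x/2$ for $x\ge1$. So $q_0\ge n/(2k)$, and $q=q_0$ in (4) gives $\Omega((1-\varepsilon)n^2)$. For the second claim let $1\le m\le\binom n2$ and $q=\min\{\lceil\sqrt m\,\rceil,q_0\}$. Since $\sqrt m\le n\le2kq_0$, we have $q=\Theta(\sqrt m)$ for fixed $k$. The graph has $q^2+2q(k-2)+\binom{k-2}2=\Theta(q^2)=\Theta(m)$ edges, and (4) gives $\Omega((1-\varepsilon)m)$. $\square$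

Arthur's running time is at least the number of weights he reads. So the bounds $\tilde O(m)$ for $k=3,4$ in Theorem 2, and $\tilde O(n^2)$ in dense graphs, are optimal up to polylogarithmic factors. For $k=5$ the lower bound proved here is $\Omega(n^2)$, and no optimality of the exponent $2.5$ is claimed.
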